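# An atriodic absolute retract for hereditarily unicoherent continua with three end points

## 1. A map with a three-cycle and a fold

Let $f:[0,2]\to[0,2]$ be the map
$$f(x)=x+1\quad(0\le x\le 1),\qquad f(x)=4-2x\quad(1\le x\le 2).$$
It has two laps. The left lap $[0,1]$ goes increasingly onto $[1,2]$ only; we call it short. The right lap $[1,2]$ goes decreasingly onto all of $[0,2]$. Let
$$X_3=\varprojlim([0,2],f)=\{(x_0,x_1,x_2,\dots): x_n\in[0,2],\ x_n=f(x_{n+1})\text{ for all }n\}.$$
Two features of $f$ carry everything that follows.

The first is a cycle. Since $f(0)=1$, $f(1)=2$, $f(2)=0$, the map permutes $\{0,1,2\}$ cyclically, so exactly three points of $X_3$ have all coordinates in $\{0,1,2\}$: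
$$(0,2,1,0,2,1,\dots),\qquad(1,0,2,1,0,2,\dots),\qquad(2,1,0,2,1,0,\dots).$$

The second is a fold. Let $\rho:[0,2]\to[1,2]$ be $\rho(t)=\frac{3-t}{2}$ for $t\in[0,1]$ and $\rho(t)=t$ for $t\in[1,2]$. Both formulas give $1$ at $t=1$, so $\rho$ is a retraction onto $[1,2]$, the range of the short lap. For $t\in[0,1]$ we have $f(\rho(t))=4-(3-t)=t+1=f(t)$. Hence
$$f\circ\rho=f. \tag{1}$$
Thus values in $[0,1)$, which the short lap misses, can be moved into its range, and $f$ does not notice.

What are these for? The three threads will be precisely the end points of $X_3$, which is more than a Knaster type continuum can have. The fold will make $X_3$ a retract of every hereditarily unicoherent continuum that contains it. Together these answer the question posed next.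

## 2. Retracts of hereditarily unicoherent continua

A *continuum* is a nonempty compact connected metric space, and a *mapping* is a continuous function. An *arc* is a homeomorphic copy of $[0,1]$. A *simple triod* is a union of three arcs that share one end point and are otherwise pairwise disjoint, like the letter Y.

**Definition (hereditarily unicoherent).** A continuum is hereditarily unicoherent if $A\cap B$ is connected for any two subcontinua $A,B$ with $A\cap B\ne\emptyset$. The class of these continua is $\mathcal{HU}$.

An arc is in $\mathcal{HU}$, because intersections of intervals are intervals. A circle is not: two arcs that cover it can meet in exactly two points.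

**Definition (absolute retract for $\mathcal{HU}$).** A continuum $X\in\mathcal{HU}$ is in $\mathbb AR(\mathbb HU)$ if, whenever $X$ is embedded as a subspace of some $Y\in\mathcal{HU}$, there is a mapping $r:Y\to X$ with $r|X=\mathrm{id}$.

An arc is in $\mathbb AR(\mathbb HU)$: by Tietze's theorem the identity of the arc extends over any $Y$ that contains it.

**Definition (atriodic).** A continuum is atriodic if it contains no simple triod.

**Definition (Knaster type).** A mapping $g:I\to J$ is confluent if for every subcontinuum $Q\subset J$ each component of $g^{-1}(Q)$ is mapped onto $Q$. A Knaster type continuum is one that can be represented as an inverse limit of arcs with confluent (equivalently, open) bonding mappings.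

The full tent map $t$ of $[0,1]$, with $t(0)=t(1)=0$, $t(1/2)=1$ and linear in between, is confluent. If an interval $Q$ does not contain $1$, then $t^{-1}(Q)$ consists of two intervals, one in each lap, each mapped onto $Q$. If $1\in Q$, it is one interval around $1/2$ mapped onto $Q$. Our $f$ is not confluent: $f^{-1}([0,1])=\{0\}\cup[\frac32,2]$, and the component $\{0\}$ goes to the single point $1$. This alone does not show that $X_3$ is not of Knaster type, since $X_3$ might have another representation with confluent bonding maps. A topological invariant is needed, and we use end points.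

**Definition (end point).** A point $p$ of a continuum $X$ is an end point of $X$ if for all subcontinua $A,B$ of $X$ containing $p$ either $A\subset B$ or $B\subset A$. The set of end points is $E(X)$.

This is a topological property. In the arc $[0,1]$ the end points are $0$ and $1$: subcontinua containing $0$ are $[0,s]$, hence nested, while for $0<p<1$ the continua $[0,p]$ and $[p,1]$ are not nested. The same two subarcs show that an interior point of an arc contained in a continuum $X$ is never an end point of $X$.

The problem comes from "GENERALIZED $\varepsilon$-PUSH PROPERTY FOR CERTAIN ATRIODIC CONTINUA". Its background, which we may use, is this. Every inverse limit of trees with confluent bonding mappings belongs to $\mathbb AR(\mathbb HU)$; in particular every Knaster type continuum does, and these are all the known atriodic members. Moreover,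
$$\text{every atriodic member of }\mathbb AR(\mathbb HU)\text{ is arc-like and contains an end point.} \tag{2}$$
The question is whether every nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$ is a Knaster type continuum. The answer is no.

**Theorem A.** $X_3=\varprojlim([0,2],f)$ is a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$ and is not a Knaster type continuum. It has exactly three end points, and a Knaster type continuum has at most two.

For an inverse sequence $(I_n,f_n)_{n\ge0}$ with $f_n:I_{n+1}\to I_n$ we write $f^n_m=f_m\circ\dots\circ f_{n-1}:I_n\to I_m$ for $m\le n$, with $f^n_n=\mathrm{id}$. The projections of the inverse limit are $\pi_n$, and $x_n=\pi_n(x)$.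

**Theorem B.** Let $I_n=[0,l_n]$, $l_n>0$, and let $f_n:I_{n+1}\to I_n$ be continuous. Assume there are $c_n\in(0,l_{n+1})$ and $a_n\in[0,l_n)$ such that $f_n|[0,c_n]$ is an increasing homeomorphism onto $[a_n,l_n]$ and $f_n|[c_n,l_{n+1}]$ is a decreasing homeomorphism onto $I_n$. Assume that for all but finitely many of the $n$ with $a_n>0$ there are $m(n)\le n$ and $b_n>a_n$ such that $f^n_{m(n)}$ maps $[a_n,b_n]$ homeomorphically onto $I_{m(n)}$, and that $m(n)\to\infty$ (if there are infinitely many such $n$). Then $X=\varprojlim(I_n,f_n)$ is a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$.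

**Theorem C.** (i) If $X$ is a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$, then $E(X)$ is a nonempty compact zero-dimensional space; moreover every proper nondegenerate subcontinuum of $X$ is an arc, and $X$ is an arc or is indecomposable. (ii) Conversely, every nonempty compact zero-dimensional metrizable space $E$ is homeomorphic to $E(X)$ for some nondegenerate atriodic $X\in\mathbb AR(\mathbb HU)$. If $|E|\ge3$, such an $X$ is never of Knaster type.

Here *indecomposable* means not the union of two proper subcontinua.

We shall use these textbook facts. An inverse limit of continua is a continuum, and if the bonding maps are onto, so are the projections. A nondegenerate arc-like continuum is an inverse limit of arcs. A continuous image of an arc in a metric space is a locally connected continuum. Locally connected continua are arcwise connected, and one that contains no simple closed curve is a dendrite. A dendrite that contains no simple triod is an arc or a point. In a compact metric space every sequence of subcontinua has a subsequence that converges in the Hausdorff metric, and its limit is a continuum.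

## 3. Subcontinua read off from coordinates

Let $X=\varprojlim(I_n,f_n)$ with $I_n$ arcs. The following principle reduces questions about subcontinua to questions about intervals.
$$\text{If }F\subset X\text{ is closed and }x_n\in\pi_n(F)\text{ for infinitely many }n,\text{ then }x\in F. \tag{3}$$
For each such $n$ choose $y^{(n)}\in F$ with $n$-th coordinate $x_n$. Coordinates below $n$ are determined by the $n$-th one, so $y^{(n)}$ agrees with $x$ in all coordinates $\le n$. Hence $y^{(n)}\to x$, and $x\in F$.

**Lemma 1.** Let $X$ be an inverse limit of arcs. (a) $X\in\mathcal{HU}$. (b) Property (T): if three subcontinua of $X$ have a common point, one of them lies in the union of the other two. In particular $X$ contains no simple triod.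

**Proof.** (a) Let $A,B$ be subcontinua with $A\cap B\ne\emptyset$, and put $J_n=\pi_n(A)\cap\pi_n(B)$. Each $J_n$ is a nonempty intersection of two subarcs or points of $I_n$, hence a subarc or a point, and $f_n(J_{n+1})\subset J_n$. By (3), $A\cap B=\{x\in X:x_n\in J_n\text{ for all }n\}$. This is the inverse limit of the continua $J_n$ under the restricted bonding maps, hence connected.

(b) Let $A,B,C$ have a common point. For three closed intervals with a common point, one of them reaches the left end of the union and one reaches the right end, and these one or two intervals cover the union. So one interval lies in the union of the other two. Apply this to $\pi_n(A),\pi_n(B),\pi_n(C)$. Some labelling occurs for infinitely many $n$, say $\pi_n(A)\subset\pi_n(B)\cup\pi_n(C)=\pi_n(B\cup C)$. By (3), applied to the closed set $B\cup C$, every $x\in A$ lies in $B\cup C$. The three legs of a simple triod share a point and none lies in the union of the other two, so $X$ contains no simple triod. $\square$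

## 4. Counting end points

The first lemma bounds the number of end points of a Knaster type continuum. Confluence lets us lift two non-nested pieces through all levels.

**Lemma 2.** A Knaster type continuum has at most two end points.

**Proof.** Let $X=\varprojlim(I_n,f_n)$ with $I_n$ arcs and $f_n$ confluent. Suppose $x\in X$ and, for some $n$, $x_n$ is not an end point of the arc $I_n$. Write $I_n=T_1\cup T_2$ with nondegenerate arcs $T_1,T_2$ and $T_1\cap T_2=\{x_n\}$. Put $C^i_n=T_i$, and for $m\ge n$ let $C^i_{m+1}$ be the component of $f_m^{-1}(C^i_m)$ containing $x_{m+1}$. By confluence $f_m(C^i_{m+1})=C^i_m$. So $K_i=\varprojlim(C^i_m)_{m\ge n}$ is a subcontinuum of $X$ (coordinates below $n$ are determined), it contains $x$, and $\pi_n(K_i)=T_i$ because the restricted bonding maps are onto. Neither of $T_1,T_2$ contains the other, hence neither of $K_1,K_2$ does, and $x\notin E(X)$.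

Therefore, if $x\in E(X)$, every $x_n$ is one of the two end points of $I_n$. Three distinct threads would have three distinct $n$-th coordinates for large $n$, which is impossible. $\square$

The second lemma locates the end points for maps like $f$, which send integers to integers and are injective between consecutive integers.

**Lemma 3.** Let $I_n=[0,l_n]$ with $l_n\ge1$ an integer, $V_n=\{0,1,\dots,l_n\}$, and let $f_n:I_{n+1}\to I_n$ be a continuous surjection such that $f_n(V_{n+1})\subset V_n$ and $f_n$ is injective on each $[i,i+1]\subset I_{n+1}$ with $i$ an integer. Let $X=\varprojlim(I_n,f_n)$ and $V=\varprojlim(V_n,f_n|V_{n+1})\subset X$. Then $E(X)\subset V$. If $x\in V$ and $x_n\in\{0,l_n\}$ for infinitely many $n$, then $x\in E(X)$.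

**Proof.** *Points outside $V$ are not end points.* Let $x\notin V$. Then $x_n\notin V_n$ for some $n$. Since integers go to integers, $x_m\notin V_m$ for all $m\ge n$. For these $m$ let $D_m=[i,i+1]$ be the integer interval with $x_m$ in its interior. As $f_m$ is injective on $D_{m+1}$, it maps $D_{m+1}$ homeomorphically onto an interval with integer end points. This interval contains the noninteger $x_m$, so it contains $D_m$. Let $C^1_n,C^2_n$ be the two subintervals into which $x_n$ splits $D_n$, and put $C^i_{m+1}=D_{m+1}\cap f_m^{-1}(C^i_m)$. Inductively $C^i_m\subset D_m\subset f_m(D_{m+1})$, so $C^i_{m+1}$ is an arc in $D_{m+1}$ that contains $x_{m+1}$ and is mapped homeomorphically onto $C^i_m$. The continua $K_i=\varprojlim(C^i_m)_{m\ge n}$ contain $x$ and satisfy $\pi_n(K_i)=C^i_n$. They are not nested, so $x\notin E(X)$.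

*Threads that return to the ends are end points.* Let $x\in V$ with $x_n\in\{0,l_n\}$ for infinitely many $n$, and let $A,B\ni x$ be subcontinua. For these $n$ the intervals $\pi_n(A),\pi_n(B)$ both contain the end point $x_n$ of $I_n$, so they are nested. One of the two inclusions holds for infinitely many $n$, and (3) gives $A\subset B$ or $B\subset A$. $\square$

For $X_3$ the set $V$ consists of the three threads of Section 1, and each of them passes through $0$ infinitely often. So $E(X_3)=V$ has exactly three points, and by Lemma 2 $X_3$ is not of Knaster type. By Lemma 1 it is in $\mathcal{HU}$ and atriodic. What remains for Theorem A is membership in $\mathbb AR(\mathbb HU)$.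

## 5. Where lifting coordinate by coordinate breaks down

Let $X=\varprojlim(I_n,f_n)$ be a subspace of $Y\in\mathcal{HU}$. A retraction $Y\to X$ is the same as a sequence of maps $r_n:Y\to I_n$ with $r_n|X=\pi_n$ and $f_nr_{n+1}=r_n$. The natural plan is to extend $\pi_0$ to $g_0:Y\to I_0$ by Tietze's theorem, and then to lift: given $g_n$, find $g_{n+1}$ extending $\pi_{n+1}$ with $f_ng_{n+1}=g_n$. For a two-lap map one has to decide at each $y\in Y$ which lap to use. Two difficulties appear.

The first is at the turning value $l_n=f_n(c_n)$, where the two laps meet. Away from it, hereditary unicoherence makes the choice: on a compact set $\{g_n\le l_n-\varepsilon\}$ we shall see that no component can touch both the part of $X$ on the left lap and the part on the right lap. Near $l_n$ the argument gives nothing. The remedy is to give up exactness there and accept an error of size $\varepsilon$, small enough that the errors add up to a convergent series. If every $a_n$ is $0$, as for the tent map, this already suffices.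

The second difficulty is serious: on the short lap there may be nothing to lift to. Here is a case where even a coarse approximate lift does not exist. Take $X=X_3$ and its point $e=(1,0,2,1,0,2,\dots)$, and let $Y=X\cup L$, where $L$ is an arc with $L\cap X=\{e\}$ and $e$ an end point of $L$.

We check that $Y\in\mathcal{HU}$. If $C$ is a subcontinuum of $Y$, then $C\cap X$ and $C\cap L$ are connected (possibly empty). If $e\notin C$, then $C$ lies in $X\setminus\{e\}$ or in $L\setminus\{e\}$. If $e\in C$ and $C\cap X=P\sqcup R$ with $P,R$ closed, nonempty and $e\in P$, then $C=(P\cup(C\cap L))\sqcup R$ would be a separation of $C$; similarly for $C\cap L$. Now let $C\cap D\ne\emptyset$. If $e\in C\cap D$, then $C\cap D$ is the union of $C\cap D\cap X$ and $C\cap D\cap L$, both connected since $X,L\in\mathcal{HU}$, and both containing $e$. If, say, $e\notin C$, then $C$ lies in $X$ or in $L$, and $C\cap D$ is the intersection of two subcontinua of $X$ or of $L$, hence connected.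

Let $g_0$ equal $\pi_0$ on $X$ and map $L$ homeomorphically onto $[0,1]$ with $g_0(e)=1$. Suppose $g_1:Y\to[0,2]$ extends $\pi_1$ and $|f g_1-g_0|<1$ on $L$. Then $g_1(e)=e_1=0$. At the other end $y$ of $L$ we have $g_0(y)=0$, so $f(g_1(y))<1$, which forces $g_1(y)>\frac32$. By the intermediate value theorem $g_1=1$ somewhere on $L$. There $f g_1=2$ while $g_0\le1$, so the error is at least $1$, a contradiction. The continuous lift starts on the short lap, whose values never go below $1$, and to leave that lap it must pass over the turning value $2$.

Of course $Y$ retracts onto $X$: collapse $L$ to $e$. The fault lies with $g_0$. So the maps $g_n$ must be repaired before they are lifted, and the repair must not spoil what was achieved at lower levels. This is what the fold does. If the bad map occurs at level $n\ge1$ and goes from $1$ down to $0$ along an arc on the left side, then $\rho g_n$ goes from $1$ up to $\frac32$ instead. This can be lifted to the short lap, and by (1) $f\rho g_n=f g_n$, so levels $n-1,n-2,\dots,0$ see no change. Only level $n$ itself is altered. As $n$ grows, each fixed level is disturbed only finitely often by repairs.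

## 6. Retracting with folds: proof of Theorem B

We are in the setting of Theorem B. The $f_n$ are onto, so the projections are onto and $X$ is nondegenerate. By Lemma 1, $X$ is in $\mathcal{HU}$ and atriodic. Let $X\subset Y\in\mathcal{HU}$; we construct a retraction $Y\to X$.

**Step 1: the folds.** *The purpose is a retraction $\rho_n:I_n\to[a_n,l_n]$ that is invisible from level $m(n)$ downward.* If $a_n=0$, let $\rho_n=\mathrm{id}$ and $m(n)=n$. If $a_n>0$ and $n$ is not one of the finitely many exceptional indices, let $\rho_n=\mathrm{id}$ on $[a_n,l_n]$ and
$$\rho_n(t)=\bigl(f^n_{m(n)}|[a_n,b_n]\bigr)^{-1}\bigl(f^n_{m(n)}(t)\bigr)\qquad\text{for }t\in[0,a_n].$$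
This makes sense because $f^n_{m(n)}$ maps $[a_n,b_n]$ homeomorphically onto all of $I_{m(n)}$. At $t=a_n$ both formulas give $a_n$, so $\rho_n$ is continuous, and its values lie in $[a_n,l_n]$. For exceptional $n$ let $\rho_n(t)=\max(t,a_n)$ and $m(n)=-1$. In all cases $\rho_n$ is the identity on $[a_n,l_n]$, and
$$f^n_m\rho_n=f^n_m\qquad\text{for all }0\le m\le m(n). \tag{4}$$
Indeed, for $m=m(n)$ this is the definition, for smaller $m$ we compose with $f^{m(n)}_m$, and for exceptional $n$ nothing is claimed. Also $m(n)\le n$ and $m(n)\to\infty$. For the map $f$ of Section 1 and $n\ge1$ we can take $m(n)=n-1$, $b_n=2$, and $\rho_n$ is the $\rho$ of Section 1.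

**Step 2: what is constructed.** *The purpose is to fix the induction.* We construct maps $g_n:Y\to I_n$ such that

* (i) $g_n|X=\pi_n$;
* (ii) $|f^{n+1}_mg_{n+1}-f^n_mg_n|\le2^{-n}$ on $Y$ for all $0\le m\le m(n)$.

A map $g_0$ with (i) exists by Tietze's theorem. Let $g=g_n$ be given. We drop the index $n$ and write $f=f_n$, $a=a_n$, $c=c_n$, $l=l_n$, $\rho=\rho_n$. Let $s_L:[a,l]\to[0,c]$ and $s_R:I_n\to[c,l_{n+1}]$ be the inverses of the two laps of $f$. By uniform continuity choose $\varepsilon\in(0,l-a)$ such that
$$|s-t|\le\varepsilon\ \Longrightarrow\ |f^n_m(s)-f^n_m(t)|\le2^{-n}\quad\text{for all }0\le m\le n, \tag{5}$$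
and put
$$M=\{y\in Y:g(y)\le l-\varepsilon\},\qquad N=\{y\in Y:g(y)\ge l-\varepsilon\}.$$
These sets are closed and $Y=M\cup N$.

**Step 3: splitting $M$ into a left and a right part.** *The purpose is to decide, away from the turning value, which lap to use; this is where $Y\in\mathcal{HU}$ enters.* For $x\in X\cap M$ we have $f(x_{n+1})=x_n=g(x)<l=f(c)$, so $x_{n+1}\ne c$. Hence $X\cap M$ is the disjoint union of the closed sets
$$X_L=\{x\in X\cap M:x_{n+1}\le c\},\qquad X_R=\{x\in X\cap M:x_{n+1}\ge c\}.$$
Let $C$ be a component of $M$ that meets $X$. Then $C$ is a subcontinuum of $Y$, so $C\cap X$ is connected because $Y\in\mathcal{HU}$. Since $C\cap X\subset X_L\sqcup X_R$, the component $C$ does not meet both $X_L$ and $X_R$. So no connected subset of the compact space $M$ meets both of these closed sets. By the cut-wire theorem (Nadler, *Continuum Theory*, 5.2), $M=M_L\sqcup M_R$ with $M_L,M_R$ closed and disjoint, $X_L\subset M_L$ and $X_R\subset M_R$. In particular $M_L\cap X=X_L$ and $M_R\cap X=X_R$.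

**Step 4: the repair.** *The purpose is to replace $g$ by a map $g'$ whose values on $M_L$ lie in $[a,l]$, the range of the left lap.* Define $g'=\rho\circ g$ on $M_L$ and $g'=g$ on $M_R\cup N$. Both pieces are closed, and they overlap in $M_L\cap N$, where $g=l-\varepsilon>a$ and so $\rho g=g$. Hence $g'$ is continuous. If $x\in X_L$, then $x_{n+1}\le c$, so $x_n=f(x_{n+1})\ge a$ and $g'(x)=\rho(x_n)=x_n$. Therefore $g'|X=\pi_n$, and by (4)
$$f^n_mg'=f^n_mg\qquad\text{for }0\le m\le m(n). \tag{6}$$

**Step 5: the lift.** *The purpose is to define $g_{n+1}$ exactly on $M\cup X$ and within $\varepsilon$ on the rest.* On $M\cup X$ put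
$$g_{n+1}=s_L\circ g'\ \text{ on }M_L,\qquad g_{n+1}=s_R\circ g'\ \text{ on }M_R,\qquad g_{n+1}=\pi_{n+1}\ \text{ on }X.$$
The first formula makes sense since $g'\in[a,l]$ on $M_L$. For $x\in X_L$ we have $x_{n+1}\in[0,c]$ and $f(x_{n+1})=x_n$, so $s_L(g'(x))=s_L(x_n)=x_{n+1}$. For $x\in X_R$ likewise $s_R(g'(x))=s_R(x_n)=x_{n+1}$. As $M_L,M_R,X$ are closed and $M_L\cap M_R=\emptyset$, the map is well defined and continuous on $M\cup X$.

Let $D=f^{-1}([l-\varepsilon,l])$. Since $l-\varepsilon>a$, $D=[s_L(l-\varepsilon),s_R(l-\varepsilon)]$, an interval around $c$. On $N\cap(M\cup X)$ the values already defined lie in $D$. Indeed, on $N\cap M$ we have $g'=g=l-\varepsilon$, and the value is $s_L(l-\varepsilon)$ or $s_R(l-\varepsilon)$. On $N\cap X$ we have $f(x_{n+1})=x_n\ge l-\varepsilon$, so $x_{n+1}\in D$. By Tietze's theorem extend from the closed subset $N\cap(M\cup X)$ of $N$ over $N$ with values in $D$. Since $N$ and $M\cup X$ are closed and cover $Y$, we get a continuous $g_{n+1}:Y\to I_{n+1}$ with $g_{n+1}|X=\pi_{n+1}$, which is (i).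

For (ii), note that $f g_{n+1}=g'$ on $M$. On $N$ we have $g'=g\in[l-\varepsilon,l]$ and $g_{n+1}\in D$, so both $f g_{n+1}$ and $g'$ lie in $[l-\varepsilon,l]$. Hence $|f g_{n+1}-g'|\le\varepsilon$ on $Y$. By (6) and (5), for $0\le m\le m(n)$,
$$|f^{n+1}_mg_{n+1}-f^n_mg_n|=|f^n_m(f g_{n+1})-f^n_m(g')|\le2^{-n}.$$

**Step 6: the limit.** *The purpose is to turn the approximately compatible $g_n$ into a retraction.* Fix $m$. Since $m(n)\ge m$ for all large $n$, (ii) shows that $(f^n_mg_n)_n$ is uniformly Cauchy, so it converges uniformly to a map $r_m:Y\to I_m$. By continuity of $f_m$, $f_mr_{m+1}=\lim_nf_mf^n_{m+1}g_n=\lim_nf^n_mg_n=r_m$. On $X$ we have $f^n_mg_n=f^n_m\pi_n=\pi_m$, so $r_m|X=\pi_m$. Therefore $r=(r_m)_m$ maps $Y$ into $X$ and is the identity on $X$. This proves Theorem B. $\square$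

## 7. The cyclic maps $\tau_k$ and Theorem A

The map $f$ is the first of a family. For $k\ge3$ let $\tau_k:[0,k-1]\to[0,k-1]$,
$$\tau_k(x)=x+1\ \ (0\le x\le k-2),\qquad\tau_k(x)=(k-1)(k-1-x)\ \ (k-2\le x\le k-1).$$
Then $\tau_3=f$. The map $\tau_k$ permutes $\{0,\dots,k-1\}$ cyclically, $i\mapsto i+1\pmod k$. It has the two-lap form of Theorem B with $l=k-1$, $a=1$, $c=k-2$. For $0\le j\le k-2$,
$$\tau_k^{\,k-1-j}\text{ maps }[j,j+1]\text{ homeomorphically onto }[0,k-1]. \tag{7}$$
Indeed, $\tau_k^{\,k-2-j}$ translates $[j,j+1]$ to $[k-2,k-1]$, and one more application maps $[k-2,k-1]$ homeomorphically onto $[0,k-1]$. Let $X_k=\varprojlim([0,k-1],\tau_k)$.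

**Theorem A′.** For every $k\ge3$, $X_k$ is a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$ with exactly $k$ end points; so $X_k$ is not of Knaster type. In particular this holds for $X_3=\varprojlim([0,2],f)$.

**Proof.** *Membership.* By (7) with $j=1$, $\tau_k^{\,k-2}$ maps $[1,2]$ homeomorphically onto $[0,k-1]$. So for $n\ge k-2$ the hypothesis of Theorem B holds with $b_n=2$ and $m(n)=n-(k-2)$, which tends to infinity. The finitely many $n<k-2$ are exceptional. Theorem B applies.

*End points.* Lemma 3 applies with $V_n=\{0,\dots,k-1\}$, since $\tau_k$ maps integers to integers and is injective on each $[i,i+1]$. As $\tau_k$ restricted to $\{0,\dots,k-1\}$ is a bijection, a thread in $V$ is determined by its $0$-th coordinate, which is arbitrary, so $V$ has exactly $k$ elements. As it is a $k$-cycle, each thread passes through $0$ once in every $k$ consecutive coordinates. By Lemma 3, $E(X_k)=V$. Since $k\ge3$, Lemma 2 shows that $X_k$ is not of Knaster type. $\square$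

With Lemma 2, the case $k=3$ is Theorem A.

## 8. Prescribing the set of end points: Theorem C(ii)

Let $E$ be a nonempty compact zero-dimensional metrizable space. We look for a nondegenerate atriodic $X\in\mathbb AR(\mathbb HU)$ with $E(X)\cong E$.

**Finite $E$.** If $|E|=1$, let $X=\varprojlim([0,1],t)$ with $t$ the full tent map. It is of Knaster type, hence in $\mathbb AR(\mathbb HU)$. (Theorem B with all $a_n=0$ gives this too.) It is atriodic by Lemma 1, and nondegenerate because $t$ is onto. By the proof of Lemma 2, the coordinates of an end point lie in $\{0,1\}$, and since $t(0)=t(1)=0$ and $x_n=t(x_{n+1})$, the only candidate is $(0,0,\dots)$. It is an end point: the $n$-th projections of two subcontinua containing it are intervals sharing the end point $0$ of $[0,1]$, so they are nested, and (3) applies as in Lemma 3. If $|E|=2$, let $X$ be an arc. If $3\le|E|=k<\infty$, let $X=X_k$.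

**Infinite $E$: the plan.** Write $E$ as an inverse limit of finite sets of sizes $3,4,5,\dots$ in which one point is split at each stage. We imitate this with intervals: in block $k$ use $\tau_k$ repeatedly, which rotates the $k$ integers $0,\dots,k-1$, and then pass to $k+1$ integers by a map that splits one of them. The number of rotations decides which point is split.

**Step 1: partitions.** *The purpose is to present $E$ by one split at a time.* There are refining clopen partitions of $E$, starting with $\{E\}$, with mesh tending to $0$; since $E$ is infinite, their sizes are unbounded. Between consecutive ones we interpolate, splitting one element into two at a time. Indexing by the number of elements and starting at $3$, we get clopen partitions $\mathcal P_k$ of $E$ ($k=3,4,\dots$) into $k$ nonempty sets, where $\mathcal P_{k+1}$ arises from $\mathcal P_k$ by splitting one element into two, and the mesh tends to $0$. Let $\varphi_k:\mathcal P_{k+1}\to\mathcal P_k$ send each set to the one that contains it. It has exactly one two-element fiber, and all other fibers are singletons. The map that sends a point to the sequence of the sets containing it is continuous,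 injective because the mesh tends to $0$, and onto because a decreasing sequence of nonempty compact sets has a common point. So $E\cong\varprojlim(\mathcal P_k,\varphi_k)$. For example, for $E=\{0\}\cup\{1/j:j\ge1\}$ we can take $\mathcal P_k$ to consist of $\{1\},\{\frac12\},\dots,\{\frac1{k-1}\}$ and the tail $\{0\}\cup\{1/j:j\ge k\}$; at each stage the tail is split.

**Step 2: the splitting maps and the inverse sequence.** *The purpose is to define $X$, depending on integers $p_k$ chosen later.* Let $h_k:[0,k]\to[0,k-1]$,
$$h_k(x)=x\ \ (0\le x\le k-1),\qquad h_k(x)=(k-1)(k-x)\ \ (k-1\le x\le k).$$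
It has the two-lap form with $a=0$ and $c=k-1$. It fixes $0,\dots,k-1$ and sends $k$ to $0$. Given integers $p_k\ge k$ ($k\ge3$), let $\nu_3=0$ and $\nu_{k+1}=\nu_k+p_k+1$. Block $k$ consists of the levels $\nu_k\le n\le\nu_k+p_k$. On it put $I_n=[0,k-1]$, let $f_n=\tau_k$ for $\nu_k\le n<\nu_k+p_k$, and let $f_{\nu_k+p_k}=h_k$, which maps $I_{\nu_{k+1}}=[0,k]$ onto $I_{\nu_k+p_k}=[0,k-1]$. Let $X=\varprojlim(I_n,f_n)$ and $V_n=I_n\cap\mathbb Z$.

**Step 3: membership in $\mathbb AR(\mathbb HU)$.** *The purpose is to verify Theorem B for every choice of $p_k\ge k$.* The levels with $a_n>0$ are $n=\nu_k+q$ with $0\le q<p_k$; there $a_n=1$, and we take $b_n=2$. We need a level $m(n)$ such that $[1,2]$ is mapped homeomorphically onto all of $I_{m(n)}$.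

* Let $q\ge k-2$. Then $n-k+2\ge\nu_k$, so $f^n_{n-k+2}=\tau_k^{\,k-2}$, which by (7) maps $[1,2]$ homeomorphically onto $[0,k-1]=I_{n-k+2}$. Put $m(n)=n-k+2\ge\nu_k$.
* Let $k\ge4$ and $q=k-3$. Then $f^n_{\nu_k}=\tau_k^{\,q}$ translates $[1,2]$ to $[q+1,q+2]=[k-2,k-1]$. The next map is $f_{\nu_k-1}=h_{k-1}$, which maps $[k-2,k-1]$ homeomorphically onto $[0,k-2]=I_{\nu_k-1}$. Put $m(n)=\nu_k-1$.
* Let $k\ge4$ and $q\le k-4$. Again $f^n_{\nu_k}=\tau_k^{\,q}$ translates $[1,2]$ to $[q+1,q+2]$. This lies in $[0,k-2]$, so $h_{k-1}$ is the identity on it. By (7) for $k-1$ and $j=q+1\le k-3$, $\tau_{k-1}^{\,k-3-q}$ maps $[q+1,q+2]$ homeomorphically onto $[0,k-2]$. Since $k-3-q\le p_{k-1}$, that many maps $\tau_{k-1}$ are available in block $k-1$. Put $m(n)=\nu_k-1-(k-3-q)\ge\nu_k-1-p_{k-1}=\nu_{k-1}$.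
* The only remaining case is $k=3$, $q=0$, that is, $n=0$. It is exceptional.

For $k\ge4$ always $m(n)\ge\nu_{k-1}$, so $m(n)\to\infty$. By Theorem B, $X$ is a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$.

**Step 4: the end points are the integer threads.** *The purpose is to compute $E(X)$ as an inverse limit of finite sets.* The maps $\tau_k$ and $h_k$ are surjections that send integers to integers and are injective on integer intervals, so Lemma 3 applies. Let $x\in V$. In block $k$ the coordinates $x_{\nu_k},\dots,x_{\nu_k+p_k}$ are more than $k$ consecutive steps along the $k$-cycle $\tau_k|\{0,\dots,k-1\}$, so one of them is $0$. This holds for every $k$, hence $x\in E(X)$. So $E(X)=V=\varprojlim V_n$. Passing to the levels $\nu_k$,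
$$E(X)\cong\varprojlim(V_{\nu_k},\psi_k),\qquad\psi_k=\tau_k^{\,p_k}h_k|V_{\nu_{k+1}}:\{0,\dots,k\}\to\{0,\dots,k-1\}.$$
The only nontrivial fiber of $h_k$ on integers is $\{0,k\}$, over $0$, and $\tau_k^{\,p_k}$ is a bijection of $\{0,\dots,k-1\}$ that sends $0$ to $p_k\bmod k$. So $\psi_k$ is a surjection whose only nontrivial fiber has two elements and lies over $p_k\bmod k$.

**Step 5: choosing $p_k$.** *The purpose is to match the splits with those of $E$.* We choose inductively bijections $\beta_k:V_{\nu_k}=\{0,\dots,k-1\}\to\mathcal P_k$ and the integers $p_k$. Let $\beta_3$ be arbitrary. Given $\beta_k$, choose $p_k\ge k$ such that $\beta_k(p_k\bmod k)$ is the element of $\mathcal P_k$ with the two-element $\varphi_k$-fiber; this only prescribes $p_k$ modulo $k$. Then for every $i$ the fiber $\psi_k^{-1}(i)$ has as many elements as $\varphi_k^{-1}(\beta_k(i))$. Matching fibers gives a bijection $\beta_{k+1}$ with $\varphi_k\beta_{k+1}=\beta_k\psi_k$. The $\beta_k$ induce a homeomorphism $E(X)\cong\varprojlim(\mathcal P_k,\varphi_k)\cong E$.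

Finally, if $|E|\ge3$, no continuum with end set homeomorphic to $E$ is of Knaster type, by Lemma 2. This proves Theorem C(ii). $\square$

## 9. Attaching arcs and pulling them back

For Theorem C(i) we exploit the retraction property: we attach arcs to $X$ that approximate a given subcontinuum from outside, and retract them into $X$.

**Lemma 4.** Let $X\in\mathbb AR(\mathbb HU)$, $K\subset X$ a subcontinuum, $p\in K$, and $p_n\to p$ in $X$. Then there are locally connected subcontinua $K_n\ni p_n$ of $X$ with $K_n\to K$ in the Hausdorff metric.

**Proof.** **Step 1: the attached arcs.** *The purpose is to build $Y\supset X$ from arcs $A_n$ that start at $p_n$ and converge to $K$.* Let $X\subset Q$, where $Q$ is the Hilbert cube, a convex compact subset of $\ell^2$. For each $n$ choose points $p=z_0,z_1,\dots,z_s\in K$ that are $1/n$-dense in $K$ with consecutive distances $<1/n$; this is possible because $K$ is connected and compact. Let $\gamma_n:[0,1]\to Q$ be the polygonal path through $p_n,z_0,\dots,z_s$. Its points are within $\max(1/n,|p_n-p|)$ of $K$, and $K$ is within $1/n$ of the vertices, so $\gamma_n([0,1])\to K$. In $Q\times\mathbb C$ identify $X$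 with $X\times\{0\}$ and put
$$A_n=\{(\gamma_n(t),\tfrac tne^{\mathrm i/n}):t\in[0,1]\},\qquad n\ge1.$$
The second coordinate is injective in $t$, so $A_n$ is an arc, and it meets $X$ exactly in its end point $p_n$. Write $A_n^\circ=A_n\setminus\{p_n\}$. The second coordinates of $A_n^\circ$ lie on the open ray with argument $1/n$, so the sets $A_n^\circ$ are pairwise disjoint. Moreover $A_n\to K$. Let $Y=X\cup\bigcup_nA_n$. A limit of points $y_j\in A_{n_j}$ with $n_j\to\infty$ lies in $K\subset X$, so $Y$ is compact. It is connected since every $A_n$ meets $X$. By the same reasoning $X\cup\bigcup_{m\ne n}A_m$ is closed, so $A_n^\circ$ is open in $Y$.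

**Step 2: how a subcontinuum meets the attached arcs.** *The purpose is to see that it enters $A_n^\circ$ only through $p_n$, unless it stays inside.* Let $C$ be a subcontinuum of $Y$. If $C\cap X=\emptyset$, then $C$ is covered by the disjoint open sets $A_n^\circ$, so $C\subset A_n^\circ$ for one $n$. Now let $C\cap X\ne\emptyset$ and $c\in C\cap A_n^\circ$. Then the subarc $[p_n,c]$ of $A_n$ is in $C$. Otherwise pick $d\in[p_n,c)\setminus C$. The part of $A_n$ beyond $d$ is open in $Y$, and its closure adds only $d$, so it is open and closed in $Y\setminus\{d\}$. It contains $c$ and misses $X$, so it disconnects $C$, a contradiction. As $C\cap A_n$ is closed, it follows that, when $C\cap X\ne\emptyset$, each nonempty $C\cap A_n$ is an initial subarc of $A_n$ or $\{p_n\}$. In particular it contains $p_n$.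

**Step 3: $C\cap X$ is connected whenever it is nonempty.** *The purpose is to reduce intersections in $Y$ to intersections in $X$.* Suppose $C\cap X=P\sqcup R$ with $P,R$ closed and nonempty. Let $P'$ be the union of $P$ and all $C\cap A_n$ with $p_n\in P$, and define $R'$ likewise with $R$. By Step 2, $C=P'\cup R'$, and these sets are disjoint because the $A_n^\circ$ are pairwise disjoint and miss $X$. We show that $P'$ is closed. Let $y=\lim y_j$ with $y_j\in P'$. If infinitely many $y_j$ lie in $P$, or in one fixed $C\cap A_n$, then $y\in P'$. Otherwise we may assume $y_j\in C\cap A_{n_j}$ with $p_{n_j}\in P$ and $n_j\to\infty$. By Step 2 the subarcs (or points) $[p_{n_j},y_j]$ of $A_{n_j}$ lie in $C$. A subsequence of them converges to a continuum $B\subset C$, and $B\subset K\subset X$ because $A_{n_j}\to K$. So $B\subset C\cap X=P\sqcup R$. The connected set $B$ contains $\lim p_{n_j}\in P$, hence $B\subset P$, and $y\in B\subset P$. Likewise $R'$ is closed. This contradicts the connectedness of $C$.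

**Step 4: $Y\in\mathcal{HU}$.** *The purpose is to be allowed to use a retraction.* Let $C,D$ be subcontinua of $Y$ with $C\cap D\ne\emptyset$. Suppose first that one of them, say $C$, misses $X$. Then $C\subset A_n^\circ$ for some $n$, so $C$ is a subarc or point of $A_n$. By Step 2, $D\cap A_n$ is also a subarc or point of $A_n$: if $D$ misses $X$, then $D$ lies in a single $A_m^\circ$, and $m=n$ since $D$ meets $C$. So $C\cap D=C\cap(D\cap A_n)$ is connected. Now suppose both meet $X$. If $y\in C\cap D$ lies in some $A_n^\circ$, then $p_n\in C\cap D$ by Step 2; so $C\cap D\cap X\ne\emptyset$ in every case. By Step 3, $C\cap X$ and $D\cap X$ are subcontinua of $X\in\mathcal{HU}$, so $C\cap D\cap X$ is connected. Whenever $C\cap D\cap A_n$ is nonempty, it is the intersection of two initial subarcs (or $\{p_n\}$) of $A_n$, hence again an initial subarc or $\{p_n\}$, starting at $p_n\in C\cap D\cap X$. So $C\cap D$ is the union of a connected set and connected sets meeting it, hence connected.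

**Step 5: pulling back.** Since $X\in\mathbb AR(\mathbb HU)$, there is a retraction $r:Y\to X$. Put $K_n=r(A_n)$. It contains $r(p_n)=p_n$, it is locally connected as a continuous image of an arc, and $K_n\to r(K)=K$ by uniform continuity of $r$. $\square$

## 10. Proper subcontinua are arcs: Theorem C(i)

Let $X$ be a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$. By (2), $X$ is arc-like, hence an inverse limit of arcs, and $E(X)\ne\emptyset$. So Lemma 1 applies, and property (T) holds in $X$.

A locally connected subcontinuum of $X$ contains no simple closed curve, since a circle contains two arcs that meet in two points and $X\in\mathcal{HU}$. So it is a dendrite, and it contains no simple triod. Hence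
$$\text{every locally connected subcontinuum of }X\text{ is an arc or a point.} \tag{8}$$
With Lemma 4 this gives approximation by arcs.

**(AK)** If $K\subset X$ is a subcontinuum, $p\in K$ and $p_n\to p$ in $X$, then there are arcs or points $K_n\ni p_n$ in $X$ with $K_n\to K$.

**$E(X)$ is closed, hence compact.** Suppose $e_n\in E(X)$ and $e_n\to x\notin E(X)$. Let $A,B\ni x$ be subcontinua that are not nested. By (AK) there are continua $N_n,N_n'\ni e_n$ with $N_n\to A$ and $N_n'\to B$. As $e_n\in E(X)$, $N_n\subset N_n'$ or $N_n'\subset N_n$. One of these holds for infinitely many $n$, and in the limit $A\subset B$ or $B\subset A$, a contradiction.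

**$E(X)$ is zero-dimensional.** A compact metric space whose only subcontinua are points is zero-dimensional. So if the claim fails, $E(X)$ contains a nondegenerate continuum $C$. Let $p\in C$. By (AK) with the constant sequence $p$ there are arcs or points $L_n\ni p$ with $L_n\to C$; for large $n$ they are arcs, since $C$ is nondegenerate. As $p\in E(X)$, either $L_n\subset C$, or $C\subset L_n$ and $C$ is itself an arc. Either way $C\subset E(X)$ contains an arc. But interior points of an arc are not end points of $X$, a contradiction.

**Proper nondegenerate subcontinua are arcs.** Let $K$ be a proper nondegenerate subcontinuum of $X$. The idea is to look at the places where arcs leave $K$. An *exit arc at $a$* is an arc $P\subset X$ with end point $a$ and $P\cap K=\{a\}$; then $a$ is an *exit point*. For instance, if $X$ is the arc $[0,1]$ and $K=[0,\frac12]$, the only exit point is $\frac12$.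

**Step 1: leaving $K$ along an arc.** *The purpose is to connect every point of $K$ to an exit point inside $K$.* Let $M\subset X$ be an arc, $q\in M\cap K$, $M\not\subset K$. We claim that $M\cap K$ contains a subarc of $M$ (possibly a point) from $q$ to an exit point. Since $X\in\mathcal{HU}$, $M\cap K$ is connected and closed, so it is a subarc $[u,v]$ or a point $u=v$ of $M$. The set $M\setminus K$ is nonempty, and the closure of a component of it is an arc that meets $K$ exactly in $u$ or in $v$. So this point is an exit point, and it is joined to $q$ within $[u,v]$.

Now let $q\in K$ be arbitrary. By (AK) for the continuum $X$ and the constant sequence $q$, there are arcs or points $M_n\ni q$ with $M_n\to X$. As $K\ne X$ is closed, $M_n\not\subset K$ for large $n$, and then $M_n$ is an arc because $q\in K$. So every $q\in K$ is an exit point or is joined to an exit point by an arc in $K$.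

**Step 2: there are at most two exit points.** *The purpose is to have finitely many pieces.* Let $P_i$ be exit arcs at distinct points $a_i$, $i=1,2,3$. For $i\ne j$ the continua $K\cup P_i$ and $P_j$ meet, so
$$(K\cup P_i)\cap P_j=\{a_j\}\cup(P_i\cap P_j)$$
is connected. Since $P_i\cap K=\{a_i\}$ and $a_j\in K$, $a_j\ne a_i$, we have $a_j\notin P_i$. So $\{a_j\}$ and $P_i\cap P_j$ are disjoint closed sets, and $P_i\cap P_j=\emptyset$. The continua $K\cup P_1$, $K\cup P_2$, $K\cup P_3$ have a common point, but none lies in the union of the other two, since $P_i\setminus\{a_i\}$ misses $K$ and the other two exit arcs. This contradicts (T).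

**Step 3: the piece of $K$ belonging to an exit point.** *The purpose is to show that the arcs in $K$ starting at an exit point form a chain.* Let $a$ be an exit point with exit arc $P$, and let $A,A'\subset K$ be arcs with end point $a$. Apply (T) to $P,A,A'$. As $P\not\subset K$, we do not have $P\subset A\cup A'$. So, say, $A\subset A'\cup P$, and since $A\cap P\subset\{a\}\subset A'$, we get $A\subset A'$. Thus any two such arcs are nested. Let $K_a$ be the union of $\{a\}$ and all these arcs. For $x\in K_a\setminus\{a\}$ there is an arc in $K$ from $a$ to $x$ (a subarc of one of these arcs), and it is unique: two such arcs are nested and have the same end points. Call it $[a,x]$, and let $[a,a]=\{a\}$.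

Let $\{d_j\}$ be countable and dense in $K_a$. If some $x\in K_a$ is in no $[a,d_j]$, then by nestedness all $[a,d_j]\subset[a,x]$; since $[a,x]$ is closed and the $d_j$ are dense, $K_a=[a,x]$. Otherwise $K_a=\bigcup_j[a,d_j]$, a union of a countable chain. Either this chain has a largest element, and $K_a$ is an arc with end point $a$ or is $\{a\}$, or we can select a strictly increasing sequence. So one of the following holds:

* $K_a=\{a\}$, or $K_a$ is an arc with end point $a$;
* $K_a=\bigcup_iA_i$ with arcs $A_1\subsetneq A_2\subsetneq\cdots$ with common end point $a$, and $K_a$ is not itself an arc with end point $a$.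

**Step 4: the second alternative is impossible.** *The purpose is to exclude that $K_a$ is a ray that never ends.* Suppose it holds. Choose $p_n\in K_a\setminus A_n$. Passing to a subsequence of indices, and of the $A_n$ accordingly, we may assume $p_n\to z\in K$. By Step 1, $z\in K_{a^*}$ for some exit point $a^*$. Let $P^*$ be an exit arc at $a^*$ and let $S=[a^*,z]\cup P^*$, a continuum containing $z$. By (AK) there are arcs or points $N_n\ni p_n$ with $N_n\to S$. Since $S\not\subset K$ and $K$ is closed, $N_n\not\subset K$ for large $n$. As $p_n\in K$, $N_n$ is then an arc, and by Step 1 $N_n\cap K$ contains an arc or point joining $p_n$ to an exit point $a^n$.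

*Case $a^n=a$ for infinitely many $n$.* For these $n$ we have $p_n\ne a$, because $a\in A_n$. The arc in $N_n\cap K$ from $p_n$ to $a$ is $[a,p_n]$ by uniqueness. Since $p_n\notin A_n$, nestedness gives $A_n\subset[a,p_n]\subset N_n$. So each $A_i$ is contained in $N_n$ for infinitely many $n$, hence in the limit $S$. Therefore $K_a\subset S\cap K=[a^*,z]\cup\{a^*\}=[a^*,z]$. Thus the $A_i$ are subarcs of the arc $[a^*,z]$ with common end point $a$, and they increase, so they all lie on the same side of $a$. The closure of their union is a subarc of $[a^*,z]$ with end point $a$. It lies in $K$, hence in $K_a$ by the definition of $K_a$. So $K_a$ equals this closure and is an arc with end point $a$, a contradiction.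

*Otherwise,* $a^n\ne a$ for some (large) $n$. Then $a^n=a'$, where $a'$ is the other exit point. The union of $[a,p_n]$ and the arc (or point) in $K$ from $p_n$ to $a'$ is a locally connected continuum in $K$, so it contains an arc from $a$ to $a'$, and $a'\in K_a$. Say $a'\in A_j\subsetneq A_{j+1}$. The end point of $A_{j+1}$ other than $a$ is not in $A_j$, so $a'$ is an interior point of $A_{j+1}$. Consider the two subarcs into which $a'$ splits $A_{j+1}$, together with an exit arc $P'$ at $a'$. These three continua contain $a'$, and any two of them meet only in $a'$, since $P'\cap K=\{a'\}$. So none lies in the union of the other two, which contradicts (T).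

**Step 5: $K$ is an arc.** By Steps 3 and 4 every $K_a$ is an arc or a point. By Steps 1 and 2, $K$ is the union of one or two sets $K_a$. If there are two, they meet, because $K$ is connected. So $K$ is a locally connected nondegenerate continuum, and by (8) it is an arc.

**$X$ is an arc or indecomposable.** If $X=A\cup B$ with proper subcontinua $A,B$, then each of them is an arc or a point, and they meet. So $X$ is locally connected, and by (8) it is an arc.

This completes the proof of Theorem C. $\blacksquare$

**Remark (a use of the theorem).** Let $W\subset\mathbb R^2$ be the union of $\{0\}\times[-1,1]$ and the graph of $\sin(1/x)$ over $(0,1]$. Its arc components are an arc and a half-open arc, so $W$ contains no simple triod and $W$ is not an arc. It is decomposable: $W$ is the union of its parts over $[0,\frac12]$ and $[\frac12,1]$, which are proper subcontinua. By Theorem C(i), $W\notin\mathbb AR(\mathbb HU)$.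

**Remark (depends on a citation; not used above).** The following is recalled from P. Krupski, *Solenoids and inverse limits of sequences of arcs with open bonding maps*, Fund. Math. 120 (1984), 41–52, and its proof is not given here: an arc-like continuum with the property of Kelley, with one or two end points, all of whose proper nondegenerate subcontinua are arcs, is an inverse limit of arcs with open bonding maps. The property of Kelley asks for subcontinua $K_n\ni p_n$ with $K_n\to K$ whenever $p_n\to p\in K$, which (AK) supplies. Combined with Theorem C(i) and Lemma 2, the recalled result would give: a nondegenerate atriodic member of $\mathbb AR(\mathbb HU)$ is of Knaster type if and only if it has at most two end points. The "only if" part is Lemma 2 and does not need the citation.
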